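# Common fixed points of left reversible semigroups under weak* normal structure

## 1. Left reversible semigroups, nonexpansive actions, weak* normal structure

**Definition 1 (left reversible semigroup).** A *semitopological semigroup* is a semigroup $S$ with a Hausdorff topology such that for each $a\in S$ the maps $s\mapsto as$ and $s\mapsto sa$ are continuous. It is *left reversible* if any two nonempty closed right ideals of $S$ intersect, that is,
$$\overline{aS}\cap\overline{bS}\neq\emptyset\qquad\text{for all }a,b\in S .$$

The two formulations agree. The set $\overline{aS}$ is a closed right ideal, because $\overline{aS}\,s\subseteq\overline{aSs}\subseteq\overline{aS}$ by continuity of $x\mapsto xs$. Conversely, a closed right ideal containing $a$ contains $aS$, hence $\overline{aS}$.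

*Examples.* Every commutative $S$ is left reversible, since $ab=ba\in aS\cap bS$. Every group is left reversible, since $aS=S$. The discrete semigroup $\{a,b\}$ with multiplication $st=s$ is not left reversible: $aS=\{a\}$ and $bS=\{b\}$.

**Definition 2 (nonexpansive action).** Let $C$ be a subset of a Banach space $(X,\|\cdot\|)$. A *nonexpansive action* of $S$ on $C$ is a map $S\times C\to C$, written $(s,u)\mapsto s(u)$, such that (i) $ts(u)=t(s(u))$ for all $t,s\in S$, $u\in C$; (ii) for each $u\in C$ the orbit map $s\mapsto s(u)$ is continuous; (iii) each map $u\mapsto s(u)$ is nonexpansive, $\|s(u)-s(u')\|\le\|u-u'\|$. We write $\mathrm{Fix}(S)=\{u\in C:\ t(u)=u\ \text{for all }t\in S\}$.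

*Examples.* A single nonexpansive map $T:C\to C$ gives an action of the discrete semigroup $(\{1,2,3,\dots\},+)$ by $n(u)=T^n(u)$, and $\mathrm{Fix}(S)$ is the fixed point set of $T$. The two-element semigroup above acts on $[0,1]$ by the constant maps $a(u)=0$, $b(u)=1$: indeed $t(s(u))=t(u)=ts(u)$. This action has no common fixed point, although $[0,1]$ is as good a set as one could ask for. So some hypothesis on $S$ is needed.

**Definition 3 (fixed point property).** A nonempty set $C$ has the *fixed point property for left reversible semigroups* if $\mathrm{Fix}(S)\ne\emptyset$ for every left reversible semitopological semigroup $S$ and every nonexpansive action of $S$ on $C$.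

*Examples.* A one-point set has it. The line $\mathbb R$ does not: let $n(u)=u+n$. A compact interval has it, as we shall check by hand in Section 3.

Now let $X=Y^*$ be a dual Banach space with a fixed predual $Y$, and let $w^*=\sigma(X,Y)$. Recall that closed balls of $X$ are $w^*$-compact (Banach–Alaoglu), in particular $w^*$-closed. In $\ell^\infty=(\ell^1)^*$ a bounded net converges weak* exactly when it converges in each coordinate. For instance $1_{[1,k]}\to 1$ weak* as $k\to\infty$, where $1$ also denotes the constant sequence, while $\|1-1_{[1,k]}\|_\infty=1$ for all $k$.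

**Definition 4 (weak* normal structure).** $X$ has *weak\* normal structure* if every $w^*$-compact convex $K\subseteq X$ with $\operatorname{diam}K>0$ contains a point $x$ with $\sup_{y\in K}\|x-y\|<\operatorname{diam}K$. Such an $x$ is called a *nondiametral* point of $K$.

*Example.* A Hilbert space has it. Let $d=\operatorname{diam}K>0$, choose $x,y\in K$ with $\|x-y\|\ge d/2$, and let $m=\frac12(x+y)$. For $z\in K$ the parallelogram law gives
$$\|z-m\|^2=\tfrac12\|z-x\|^2+\tfrac12\|z-y\|^2-\tfrac14\|x-y\|^2\le d^2-\tfrac1{16}d^2 .$$

*Non-example.* $\ell^\infty=(\ell^1)^*$ does not have it. Let $e_j$ be the unit vectors and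
$$W=\{x\in\ell^\infty:\ x_i\ge0,\ \textstyle\sum_i x_i\le1\}.$$
This set is bounded, convex, and given by $w^*$-closed conditions (on coordinates and on finite partial sums), so it is $w^*$-compact. All coordinates lie in $[0,1]$, so $\operatorname{diam}W\le1$. For $x\in W$ we have $x_j\to0$, hence $1\ge\|x-e_j\|_\infty\ge1-x_j\to1$. So $\operatorname{diam}W=1$ and no point of $W$ is nondiametral.

**Definition 5 ($w^*$-FPP).** $X=Y^*$ has the *weak\*-fixed point property for left reversible semigroups* if every nonempty closed, convex, bounded $C\subseteq X$ which is $w^*$-compact and $w^*$-sequentially compact has the fixed point property for left reversible semigroups.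

*Example.* Hilbert spaces have it; Section 3 contains a proof in a few lines.

## 2. From one nonexpansive map to a left reversible semigroup

Two facts are known. Weak* normal structure implies the $w^*$-FPP for a single nonexpansive mapping. And weak normal structure, where "$w^*$-compact" is replaced by "weakly compact", implies the weak fixed point property for left reversible semigroups (Lim; Holmes–Lau). The question that combines them comes from Ann. Funct. Anal. 7 (2016), no. 1, 127–135 (doi:10.1215/20088752-3428140):

*Does every dual Banach space with weak\* normal structure have the weak\*-fixed point property for left reversible semigroups?*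

The answer is yes. Weak*-sequential compactness will turn out not to be needed, and orbit maps need only be continuous into the weak* topology.

## 3. The asymptotic radius on an interval and in Hilbert space

Let $S$ act nonexpansively on a bounded set $K$. Call $D\subseteq K$ *invariant* if $sD=\{s(d):d\in D\}\subseteq D$ for all $s\in S$. For $D$ nonempty and invariant, and $y\in K$, put
$$R_{s,D}(y)=\sup_{d\in D}\|y-s(d)\|,\qquad r_D(y)=\inf_{s\in S}R_{s,D}(y).$$
For the iterates of one map and $D=\{u,Tu,T^2u,\dots\}$ this is $r_D(y)=\limsup_n\|y-T^nu\|$. The function $r_D$ does not increase along the action: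
$$r_D(t(y))\le r_D(y)\qquad(t\in S,\ y\in K),\tag{1}$$
because $R_{ts,D}(t(y))=\sup_d\|t(y)-t(s(d))\|\le R_{s,D}(y)$. Consequently, *if $r_D$ has a unique minimizer on $K$, that minimizer is a common fixed point.*

Left reversibility makes the family $(R_{s,D})_s$ directed. In this section orbit maps are norm continuous and $D=K$. Given $a,b\in S$ pick $c\in\overline{aS}\cap\overline{bS}$, and a net $as_i\to c$. Then $c(d)=\lim a(s_i(d))\in\overline{aK}$ for every $d\in K$, and similarly for $b$. So $cK\subseteq\overline{aK}\cap\overline{bK}$ and $R_{c,K}\le\min(R_{a,K},R_{b,K})$.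

*An interval.* Let $K\subset\mathbb R$ be a compact interval. Each $s(K)=[a_s,b_s]$ is a compact interval, and these intervals are directed downward by inclusion. So they decrease to $[a,b]$ with $a=\sup_sa_s\le b=\inf_sb_s$, and
$$r_K(y)=\inf_s\max(|y-a_s|,|y-b_s|)=\max(|y-a|,|y-b|)=\Big|y-\frac{a+b}2\Big|+\frac{b-a}2 .$$
The unique minimizer is the midpoint $\frac{a+b}2\in K$, so it is a common fixed point.

*A Hilbert space.* Let $K$ be nonempty, bounded, closed and convex, and $r=r_K$. It is $1$-Lipschitz, and it is convex: given $y,y'$ and $\varepsilon>0$, directedness gives one $c$ with $R_{c,K}(y)\le r(y)+\varepsilon$ and $R_{c,K}(y')\le r(y')+\varepsilon$, and $R_{c,K}$ is convex. Let $\rho=\inf_Kr$. The sets $\{y\in K:r(y)\le\rho+\frac1k\}$ are nonempty, convex, norm closed, hence weakly compact, and nested, so $r$ attains $\rho$. If $r(y)=r(y')=\rho$, take $c$ as above and $m=\frac12(y+y')$. The parallelogram law gives $\|m-c(d)\|^2\le(\rho+\varepsilon)^2-\frac14\|y-y'\|^2$ for all $d\in K$. Letting $\varepsilon\to0$, $\rho^2\le r(m)^2\le\rho^2-\frac14\|y-y'\|^2$, so $y=y'$. The minimizer is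 unique, hence a common fixed point.

Two properties were used: the minimum is *attained*, and the minimizer is *unique*. In general uniqueness fails, and normal structure must make up for it. In the weak* setting attainment is in doubt as well.

## 4. Sublevel sets of the asymptotic radius that are not weak*-closed

Here is the natural plan for a $w^*$-compact convex $K$. By Zorn's lemma take a minimal nonempty $w^*$-compact convex invariant $K_0\subseteq K$, choose an invariant $D\subseteq K_0$, and put $\rho=\inf_{K_0}r_D$. The set $\{y\in K_0:r_D(y)\le\rho\}$ is convex, and invariant by (1). If it were nonempty and $w^*$-closed, minimality would force it to be all of $K_0$. Then $r_D$ would be constant on $K_0$, and one could try to contradict normal structure.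

For the *weak* topology the sublevel sets cause no trouble: $r_D$ is convex and $1$-Lipschitz, so its sublevel sets are convex and norm closed, hence weakly closed. For the weak* topology a convex norm-closed set need not be closed. Each $R_{s,D}$ is a supremum of $w^*$-lower semicontinuous functions, so it is $w^*$-lower semicontinuous. But $r_D$ is an *infimum* of such functions, and one cannot work with a single $R_{s,D}$ instead, because the inequality behind (1) changes $s$ into $ts$.

The failure is real. Let $K$ be the closed unit ball of $\ell^\infty=(\ell^1)^*$, and let $T(x_1,x_2,\dots)=(0,x_1,x_2,\dots)$, a linear isometry, acting through its iterates. Take $u=-1$ and $D=\{u,Tu,T^2u,\dots\}$, so $T^mu=-1_{(m,\infty)}$. Then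
$$r_D(1_{[1,k]})=\limsup_m\|1_{[1,k]}+1_{(m,\infty)}\|_\infty=1,\qquad r_D(1)=\limsup_m\|1+1_{(m,\infty)}\|_\infty=2,$$
although $1_{[1,k]}\to1$ weak*. So $\{r_D\le1\}$ is not $w^*$-closed. (This does not contradict the theorem to be proved, and $\ell^\infty$ lacks weak* normal structure anyway. It shows that convexity and norm continuity do not give the closedness that the plan needs.)

What does survive weak* limits is membership in a ball. This suggests two changes. First, replace "$r_D(y)\le\kappa$" by "$y$ is within $\kappa$ of every point of a certain set", a condition given by closed balls. Second, since the sublevel sets will still not be closed, give up closedness of the minimal set and ask only that it contain its own asymptotic limits. There is a price at the end: normal structure speaks about compact sets, and the minimal set will not be compact. So a compact diametral set must be manufactured from a well-chosen sequence.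

## 5. The condition (N) and the theorems

We regard all spaces as real. Let $X$ be a Banach space and $\tau$ a Hausdorff locally convex vector topology on $X$ whose closed unit ball is $\tau$-closed. The cases of interest are $X=Y^*$ with $\tau=w^*$, and $\tau=$ weak. All closed balls $B(x,\rho)$ are then convex and $\tau$-closed. Let $\Gamma$ be the set of $\tau$-continuous linear functionals $e$ with $|e(x)|\le\|x\|$ for all $x$. Then
$$\|x\|=\sup_{e\in\Gamma}|e(x)| .\tag{2}$$
Indeed, let $0<\rho<\|x\|$. The point $x/\rho$ is outside the $\tau$-closed convex unit ball, so by Hahn–Banach some $\tau$-continuous $e$ satisfies $e(x/\rho)>\sup_{B(0,1)}e$. This supremum is positive, for otherwise $e=0$ on the symmetric ball, so $e=0$. Scaling it to $1$ gives $e\in\Gamma$ with $e(x)>\rho$. For $\tau=w^*$, $\Gamma$ is the unit ball of $Y$ (real parts, if $Y$ is complex), and (2) is the definition of the norm.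

Throughout, $K\subseteq X$ is nonempty, norm-bounded, $\tau$-compact and convex, and $S$ is a left reversible semitopological semigroup acting on $K$ by nonexpansive maps with $ts(u)=t(s(u))$ and with $s\mapsto s(u)$ continuous into $(K,\tau)$. If $\tau$ is coarser than the norm topology, norm continuity of orbit maps implies this continuity. The maps $u\mapsto s(u)$ are not assumed $\tau$-continuous.

**Condition (N) for $K$.** There is no sequence $(v_j)$ in $K$ such that $W=\overline{\mathrm{co}}^{\,\tau}\{v_j\}$ satisfies $\operatorname{diam}W>0$ and $\lim_j\|x-v_j\|=\operatorname{diam}W$ for every $x\in W$.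

If every $\tau$-compact convex $W\subseteq K$ with $\operatorname{diam}W>0$ has a nondiametral point, then (N) holds: for $W$ as in (N), every $x\in W$ has $\sup_{y\in W}\|x-y\|=\operatorname{diam}W$. Also, (N) passes to $\tau$-compact convex subsets of $K$.

*Examples.* In $\ell^\infty$ with $\tau=w^*$, the sequence $v_j=e_j$ violates (N). Its $w^*$-closed convex hull contains $0=\lim e_j$, hence all finitely supported points of the set $W$ of Section 1, hence $W$ by truncation, and we computed $\lim_j\|x-e_j\|=1=\operatorname{diam}W$ there. In $\ell^1=(c_0)^*$ every bounded $w^*$-compact convex $K$ satisfies (N). To see this, note that if $(u_k)$ is bounded in $\ell^1$ and $u_k\to0$ coordinatewise, then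
$$\|u_k+y\|_1-\|u_k\|_1\to\|y\|_1\qquad(y\in\ell^1).$$
For finitely supported $y$ the error is at most $2\sum_{i\in\mathrm{supp}\,y}|u_k(i)|\to0$, and truncating a general $y$ costs at most twice the norm of its tail. Suppose $(v_j)$ and $W$ violate (N), with $\delta=\operatorname{diam}W>0$. Since $c_0$ is separable, some subsequence $v_{j_k}\to q\in W$ weak*. For $x\in W$ both $\|q-v_{j_k}\|$ and $\|x-v_{j_k}\|=\|(v_{j_k}-q)+(q-x)\|$ tend to $\delta$, so $\delta=\delta+\|q-x\|$ and $x=q$. Thus $W$ is a point, contradicting $\delta>0$.

**Theorem 1.** If $K$ satisfies (N), then $\mathrm{Fix}(S)\neq\emptyset$.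

**Corollary.** Every dual space with weak* normal structure has the $w^*$-FPP for left reversible semigroups. Indeed every nonempty bounded $w^*$-compact convex set in such a space, sequentially $w^*$-compact or not, has the fixed point property for left reversible semigroups.

**Theorem 2.** (a) If $K$ is also $\tau$-sequentially compact, then in (N) one need only exclude $\tau$-convergent sequences $(v_j)$. So if $X=Y^*$ and $\tau=w^*$, it suffices that the norm-separable $w^*$-compact convex sets $\overline{\mathrm{co}}^{\,\|\cdot\|}(\{v_j\}\cup\{q\})$ with $v_j\to q$ weak* have nondiametral points (when of positive diameter).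

(b) If $K$ satisfies (N), then $\mathrm{Fix}(S)$ is a nonexpansive retract of $K$.

For $\tau=$ weak, Theorem 1 contains the Lim/Holmes–Lau theorem.

*Proof of the Corollary from Theorem 1.* Let $X=Y^*$ have weak* normal structure, let $C\subseteq X$ be nonempty, bounded, convex and $w^*$-compact, and let $S$ be left reversible, acting nonexpansively on $C$. Take $\tau=w^*$ and $K=C$. Norm-continuous orbit maps are $w^*$-continuous, and weak* normal structure implies (N). Theorem 1 gives $\mathrm{Fix}(S)\neq\emptyset$. Weak*-sequential compactness was not used. $\square$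

## 6. Directedness and the asymptotic hull $L(D)$

For $D\subseteq K$ nonempty and invariant, keep $R_{s,D}$ and $r_D$ from Section 3 and put
$$H_s(D)=\overline{\mathrm{co}}^{\,\tau}(sD),\qquad L(D)=\bigcap_{s\in S}H_s(D).$$
Think of $L(D)$ as the compact convex set in which $D$ ends up asymptotically. In the shift example of Section 4, every point of $H_n(D)$ has its first $n$ coordinates equal to $0$, so $L(D)\subseteq\{0\}$. By the consequences of Lemma 1, $L(D)$ is nonempty, so $L(D)=\{0\}$.

**Lemma 1.** For every finite nonempty $A\subseteq S$ there is $c\in S$ such that $cD\subseteq\overline{aD}^{\,\tau}$ for every nonempty invariant $D\subseteq K$ and every $a\in A$. Hence $H_c(D)\subseteq H_a(D)$ and $R_{c,D}\le R_{a,D}$.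

*Proof.* For $A=\{a\}$ take $c=a$. Let $A=\{a,b\}$ and choose $c\in\overline{aS}\cap\overline{bS}$. There is a net with $as_i\to c$. For $d\in D$ the orbit map of $d$ is continuous into $\tau$, so $c(d)=\tau\text{-}\lim a(s_i(d))$. Here $s_i(d)\in D$, so $c(d)\in\overline{aD}^{\,\tau}$. The same works for $b$. For larger $A$ iterate: if $c$ serves $a_1,\dots,a_{n-1}$ and $c'$ serves $c,a_n$, then $c'D\subseteq\overline{cD}^{\,\tau}\subseteq\overline{a_kD}^{\,\tau}$ for $k<n$, and $c'D\subseteq\overline{a_nD}^{\,\tau}$.

For the last assertions, $H_a(D)$ is $\tau$-closed, convex and contains $\overline{aD}^{\,\tau}\supseteq cD$, so it contains $H_c(D)$. The ball $B(y,R_{a,D}(y))$ is $\tau$-closed and contains $aD$, hence $cD$, so $R_{c,D}(y)\le R_{a,D}(y)$. $\square$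

We record three consequences.

* $L(D)$ is nonempty, $\tau$-compact and convex, as the intersection of a downward directed family of nonempty $\tau$-compact convex subsets of $K$. Moreover $D\subseteq D'$ implies $L(D)\subseteq L(D')$.
* $r_D$ is convex: given $y,y'\in K$ and $\varepsilon>0$, Lemma 1 gives one $c$ with $R_{c,D}(y)\le r_D(y)+\varepsilon$ and $R_{c,D}(y')\le r_D(y')+\varepsilon$, and $R_{c,D}$ is convex.
* $r_D(t(y))\le r_D(y)$ for $t\in S$; this is (1).

**Lemma 2.** If $\lambda\in L(D)$ and $y\in K$, then $\|\lambda-y\|\le r_D(y)$.

*Proof.* For each $s$ the ball $B(y,R_{s,D}(y))$ is convex, $\tau$-closed and contains $sD$, so $\lambda\in H_s(D)\subseteq B(y,R_{s,D}(y))$. Take the infimum over $s$. $\square$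

Lemma 2 converts an asymptotic statement about $y$ into membership in balls. The next section arranges that one can also go back.

## 7. Good sets: invariant sets containing their asymptotic hull

**Definition 6.** A set $C\subseteq K$ is *good* if it is nonempty, convex, invariant and $L(C)\subseteq C$. No closedness is required.

*Examples.* $K$ is good. For the shift $T$ on the unit ball $K$ of $\ell^\infty$, the unit ball $C$ of $c_0$ is good. It is convex and invariant, and $H_n(C)=\{x\in K:x_1=\dots=x_n=0\}$, since the $w^*$-closure of $T^nC$ contains every such $x$ by truncation. So $L(C)=\{0\}\subseteq C$. This $C$ is not $w^*$-closed, as $1_{[1,k]}\to1$ shows.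

**Lemma 3.** There is a minimal good set with respect to inclusion.

*Proof.* Let $\mathcal C$ be a nonempty chain of good sets and $C_\infty=\bigcap\mathcal C$. By monotonicity of $L$, the sets $L(C)$ with $C\in\mathcal C$ form a chain of nonempty $\tau$-compact sets, so
$$\emptyset\neq\bigcap_{C\in\mathcal C}L(C)\subseteq\bigcap_{C\in\mathcal C}C=C_\infty .$$
(This is how $L(C)\subseteq C$ replaces compactness of $C$.) $C_\infty$ is convex and invariant. For every $C\in\mathcal C$ we have $L(C_\infty)\subseteq L(C)\subseteq C$, so $L(C_\infty)\subseteq C_\infty$. Thus $C_\infty$ is good, and Zorn's lemma applies. $\square$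

For $M\subseteq K$ put $SM=\bigcup_{s\in S}sM$ and $\hat S(M)=M\cup SM$. This set is invariant, since $tM\subseteq SM$ and $t(sM)=(ts)M\subseteq SM$. If $M$ lies in an invariant set $C$, so does $\hat S(M)$.

The next lemma provides the set $D$ whose radius function we use. We want a compact $\Lambda$ that is the asymptotic hull of its own orbit.

**Lemma 4.** Every good set $C$ contains a nonempty $\tau$-compact convex set $\Lambda$ with $\Lambda=L(D)$, where $D=\hat S(\Lambda)\subseteq C$.

*Proof.* Let $\mathcal M$ be the family of nonempty $\tau$-compact convex $M\subseteq C$ with $L(\hat S(M))\subseteq M$. It contains $L(C)$: since $L(C)\subseteq C$, also $\hat S(L(C))\subseteq C$, so $L(\hat S(L(C)))\subseteq L(C)$. The intersection $M_\infty$ of a nonempty chain in $\mathcal M$ is nonempty, $\tau$-compact and convex, and $L(\hat S(M_\infty))\subseteq L(\hat S(M))\subseteq M$ for every $M$ in the chain, so $M_\infty\in\mathcal M$. By Zorn there is a minimal $\Lambda\in\mathcal M$. Put $N=L(\hat S(\Lambda))\subseteq\Lambda$, a nonempty $\tau$-compact convex set. Then $\hat S(N)\subseteq\hat S(\Lambda)$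 gives $L(\hat S(N))\subseteq L(\hat S(\Lambda))=N$, so $N\in\mathcal M$. Minimality gives $N=\Lambda$. $\square$

**Lemma 5.** Let $C$ be good, let $\Lambda,D$ be as in Lemma 4, and let $\kappa=\inf_{y\in C}r_D(y)$. Then $C'=\{y\in C:r_D(y)\le\kappa\}$ is good.

The proof goes round a loop: a bound on $r_D(y)$ gives, by Lemma 2, closeness of $y$ to $\Lambda$; applying $v\in S$ gives closeness of $v(y)$ to $v(\lambda)$; this passes to $\tau$-limits, since balls are $\tau$-closed; and closeness to all of $S\Lambda$ gives back a bound on $r_D$, as follows.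

*Proof.* We first note the return step:
$$q\in K,\quad S\Lambda\subseteq B(q,\kappa)\quad\Longrightarrow\quad r_D(q)\le\kappa .\tag{3}$$
Indeed $sD=s\Lambda\cup s(S\Lambda)\subseteq S\Lambda$ for any $s\in S$, so $R_{s,D}(q)\le\kappa$.

**Convexity and invariance of $C'$.** These hold because $r_D$ is convex, $r_D(t(y))\le r_D(y)$, and $C$ is convex and invariant.

**Nonemptiness of $C'$.** The purpose is to show that the infimum $\kappa$ is attained in $C$. Choose $y_k\in C$ with $r_D(y_k)\le\kappa+\frac1k$, and let $O_k=\{y_k\}\cup\{t(y_k):t\in S\}$, an invariant subset of $C$. By (1), $r_D(o)\le\kappa+\frac1k$ for all $o\in O_k$. Since $\Lambda=L(D)$, Lemma 2 gives $\|o-\lambda\|\le\kappa+\frac1k$ for all $o\in O_k$, $\lambda\in\Lambda$. Let $v\in S$. As $v$ is nonexpansive, $vO_k\subseteq B(v(\lambda),\kappa+\frac1k)$, and since balls are convex and $\tau$-closed,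
$$H_v(O_k)\subseteq B\big(v(\lambda),\kappa+\tfrac1k\big)\qquad(v\in S,\ \lambda\in\Lambda).$$
Pick $q_k\in L(O_k)\subseteq L(C)$. Then $\|q_k-v(\lambda)\|\le\kappa+\frac1k$ for all $v\in S$, $\lambda\in\Lambda$. The sequence $(q_k)$ has a $\tau$-cluster point $q$ in the $\tau$-compact set $L(C)\subseteq C$. For each $k_0$ the points $q_k$ with $k\ge k_0$ lie in the $\tau$-closed ball $B(v(\lambda),\kappa+\frac1{k_0})$, so $q$ does too. Hence $\|q-v(\lambda)\|\le\kappa$ for all $v,\lambda$, and $r_D(q)\le\kappa$ by (3). So $q\in C'$.

**The inclusion $L(C')\subseteq C'$.** Let $q\in L(C')$. Then $q\in L(C)\subseteq C$. Let $v\in S$, $\lambda\in\Lambda$. For $y\in C'$, Lemma 2 gives $\|y-\lambda\|\le r_D(y)\le\kappa$, so $vC'\subseteq B(v(\lambda),\kappa)$ and $q\in H_v(C')\subseteq B(v(\lambda),\kappa)$. By (3), $r_D(q)\le\kappa$, so $q\in C'$. $\square$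

## 8. Constant asymptotic radius: a fixed point or a diametral sequence

We now prove Theorem 1. Let $C$ be a minimal good set (Lemma 3), take $\Lambda=L(D)$ and $D=\hat S(\Lambda)\subseteq C$ from Lemma 4, and put $\kappa=\inf_Cr_D$. By Lemma 5 the set $C'\subseteq C$ is good, so $C'=C$ by minimality:
$$r_D(y)=\kappa\qquad\text{for all }y\in C.\tag{4}$$

**The case $\kappa=0$.** This is where the fixed point appears. Let $y,y'\in C$ and $\varepsilon>0$. By (4) and Lemma 1 there is $c\in S$ with $R_{c,D}(y)\le\varepsilon$ and $R_{c,D}(y')\le\varepsilon$. For any $d\in D$, $\|y-y'\|\le\|y-c(d)\|+\|c(d)-y'\|\le2\varepsilon$. So $C=\{y\}$ is a single point, and invariance of $C$ gives $y\in\mathrm{Fix}(S)$.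

**The case $\kappa>0$.** We show that this contradicts (N). The set $C$ is not $\tau$-closed, so a $\tau$-closed hull of points of $C$ may leave $C$, where (4) says nothing. The sequence must be chosen so that distances to these extra points are still under control. Step 1 finds points at distance about $\kappa$ from a given finite-dimensional piece of $C$; Step 2 selects a sequence of them, testing against countably many functionals that norm the span; Step 3 uses these functionals to replace a point of the $\tau$-closed hull by a point of the norm-closed one.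

**Step 1: points of $D$ almost equidistant from finitely generated convex sets.** The purpose is to show the following.

*There is $p\in\Lambda\subseteq C$ such that for every $\tau$-neighborhood $V$ of $p$, every finite nonempty $F\subseteq C$ and every $\varepsilon>0$ there is $z\in D\cap V$ with $\big|\|y-z\|-\kappa\big|\le\varepsilon$ for all $y\in\mathrm{co}\,F$.*

Consider triples $i=(A,F,\varepsilon)$ with $A\subseteq S$ and $F\subseteq C$ finite nonempty and $\varepsilon>0$, directed by inclusion in $A$ and $F$ and by decreasing $\varepsilon$. Fix $i$ with $F=\{y_1,\dots,y_n\}$, and put $\varepsilon'=\varepsilon/(2n)$. By (4) there are $a_k\in S$ with $R_{a_k,D}(y_k)\le\kappa+\varepsilon'$. Lemma 1, applied to $A\cup\{a_1,\dots,a_n\}$, gives $c\in S$ with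
$$cD\subseteq\bigcap_{a\in A}\overline{aD}^{\,\tau},\qquad R_{c,D}(y_k)\le\kappa+\varepsilon'\quad(k=1,\dots,n).$$
The barycenter $m=\frac1n\sum_ky_k$ lies in $C$, so $R_{c,D}(m)\ge r_D(m)=\kappa$, and there is $z_i\in cD$ with $\|m-z_i\|\ge\kappa-\varepsilon'$.

Being far from the barycenter and not too far from any vertex forces $z_i$ to be far from every convex combination. Let $y=\sum_k\alpha_ky_k\in\mathrm{co}\,F$. First, $\|y-z_i\|\le\kappa+\varepsilon'\le\kappa+\varepsilon$. Next, $m=\frac1ny+\frac1n\sum_k(1-\alpha_k)y_k$ with $\sum_k(1-\alpha_k)=n-1$, so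
$$\kappa-\varepsilon'\le\|m-z_i\|\le\tfrac1n\|y-z_i\|+\tfrac{n-1}n(\kappa+\varepsilon').$$
Hence $\|y-z_i\|\ge n(\kappa-\varepsilon')-(n-1)(\kappa+\varepsilon')=\kappa-(2n-1)\varepsilon'\ge\kappa-\varepsilon$.

Let $p\in K$ be a $\tau$-cluster point of the net $(z_i)$. For fixed $a\in S$ we have $z_i\in\overline{aD}^{\,\tau}\subseteq H_a(D)$ as soon as $a\in A$, so $p\in H_a(D)$. Thus $p\in L(D)=\Lambda$. Given $V,F,\varepsilon$, the definition of cluster point provides an index $i=(A_i,F_i,\varepsilon_i)$ beyond $(\{a\},F,\varepsilon)$ (any $a\in S$) with $z_i\in V$. Then $F\subseteq F_i$, $\varepsilon_i\le\varepsilon$, and $z_i\in cD\subseteq D$, so $z=z_i$ is as required.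

**Step 2: a sequence with mutual distances at most $\kappa$.** The purpose is to choose $w_j\in D$ by Step 1, converging to $p$ when tested on a countable norming family, and then to pull the $w_j$ slightly toward $p$. The pull is needed because Step 1 gives distances up to $\kappa+\varepsilon$, while a diametral set of diameter $\kappa$ needs distances at most $\kappa$ exactly.

Let $\eta_j=2^{-j}$, $\theta_j=1-\eta_j$, $\varepsilon_j=\frac12\kappa\eta_j^2$. Inductively for $j\ge1$ let $F_j=\{p,w_1,\dots,w_{j-1}\}\subseteq C$, and choose a finite nonempty set $E_j\subseteq\Gamma$ with $E_{j-1}\subseteq E_j$ (where $E_0=\emptyset$) and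
$$\max_{e\in E_j}|e(x)|\ge\big(1-\tfrac1j\big)\|x\|\qquad(x\in\operatorname{span}F_j).$$
This is possible: by (2) each unit vector $x$ of $\operatorname{span}F_j$ has some $e\in\Gamma$ with $|e(x)|>1-\frac1{2j}$. Since $e$ is $1$-Lipschitz, $|e|>1-\frac1j$ near $x$, and the unit sphere of $\operatorname{span}F_j$ is compact. Now apply Step 1 with $F=F_j$, $\varepsilon=\varepsilon_j$ and $V=\{z:|e(z-p)|<\frac1j,\ e\in E_j\}$ to get $w_j\in D\subseteq C$ with
$$|e(w_j-p)|\le\tfrac1j\ \ (e\in E_j),\qquad\big|\|w_j-y\|-\kappa\big|\le\varepsilon_j\ \ (y\in\mathrm{co}\,F_j).\tag{5}$$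

Let $E=\bigcup_jE_j$ and let $X_0$ be the norm-closed linear span of $\{p,w_1,w_2,\dots\}$. Then
$$\sup_{e\in E}|e(x)|=\|x\|\quad(x\in X_0),\qquad e(w_j)\to e(p)\quad(e\in E).\tag{6}$$
If $x\in\operatorname{span}F_{j_0}$, the supremum is at least $(1-\frac1j)\|x\|$ for all $j\ge j_0$, and at most $\|x\|$ because $E\subseteq\Gamma$. So the first identity holds on the span, and it extends to $X_0$ because both sides are $1$-Lipschitz. If $e\in E_{j_0}$, then $|e(w_j-p)|\le\frac1j$ for $j\ge j_0$.

Put $v_j=p+\theta_j(w_j-p)\in C$. Let $i<j$. Then $v_i\in\mathrm{co}\{p,w_i\}\subseteq\mathrm{co}\,F_j$, so $\|w_j-v_i\|\le\kappa+\varepsilon_j$. Also $\|p-v_i\|=\theta_i\|p-w_i\|\le\theta_i(\kappa+\varepsilon_i)$, since $p\in F_i$. From $v_j-v_i=\theta_j(w_j-v_i)+(1-\theta_j)(p-v_i)$ we get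
$$\|v_j-v_i\|\le\theta_j(\kappa+\varepsilon_j)+\eta_j\theta_i(\kappa+\varepsilon_i)\le\kappa\big[\theta_j+\eta_j\theta_i\big]+\varepsilon_j+\eta_j\varepsilon_i .$$
Here $\theta_j+\eta_j\theta_i=1-\eta_j+\eta_j(1-\eta_i)=1-\eta_i\eta_j$. Moreover $\varepsilon_j=\frac12\kappa\eta_j^2\le\frac12\kappa\eta_i\eta_j$ and $\eta_j\varepsilon_i=\frac12\kappa\eta_j\eta_i^2\le\frac12\kappa\eta_i\eta_j$. So
$$\|v_j-v_i\|\le\kappa(1-\eta_i\eta_j)+\kappa\eta_i\eta_j=\kappa\qquad(i<j).\tag{7}$$

**Step 3: the $\tau$-closed hull of the sequence is diametral.** Let $W=\overline{\mathrm{co}}^{\,\tau}\{v_j:j\ge1\}\subseteq K$. The purpose is to show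
$$\operatorname{diam}W=\kappa,\qquad\lim_j\|x-v_j\|=\kappa\quad\text{for all }x\in W.\tag{8}$$

*Upper bound.* By (7), $\{v_j\}\subseteq B(v_i,\kappa)$ for every $i$, and balls are convex and $\tau$-closed, so $W\subseteq B(v_i,\kappa)$. Hence for $x\in W$ all $v_i$ lie in $B(x,\kappa)$, so $W\subseteq B(x,\kappa)$. Thus $\operatorname{diam}W\le\kappa$.

*Lower bound.* Let $x\in W$ be the $\tau$-limit of a net of finite convex combinations $\sum_i\alpha_i^\gamma v_i$. View $\alpha^\gamma$ as probability measures on the compact space $\mathbb N\cup\{\infty\}$, and pass to a subnet converging weak* (against continuous functions) to a probability measure $\alpha$. For $e\in E$, (6) gives $e(v_i)=e(p)+\theta_ie(w_i-p)\to e(p)$. So the function $i\mapsto e(v_i)$, $\infty\mapsto e(p)$ is continuous on $\mathbb N\cup\{\infty\}$. Integrating it against $\alpha^\gamma$ and using that $e$ is $\tau$-continuous,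
$$e(x)=\lim_\gamma\sum_i\alpha_i^\gamma e(v_i)=\alpha(\infty)e(p)+\sum_{i\ge1}\alpha(i)e(v_i)=e(x'),\qquad x':=\alpha(\infty)p+\sum_{i\ge1}\alpha(i)v_i .$$
The series converges in norm, since $(v_i)$ is bounded, and $e$ is norm continuous. So $x'\in X_0$. The points $x$ and $x'$ may differ, but no $e\in E$ sees the difference. Since $E\subseteq\Gamma$ and $x'-v_j\in X_0$, (6) yields
$$\|x-v_j\|\ge\sup_{e\in E}|e(x-v_j)|=\sup_{e\in E}|e(x'-v_j)|=\|x'-v_j\| .$$

It remains to bound $\|x'-v_j\|$ from below. Let $y\in\mathrm{co}\{p,v_1,\dots,v_n\}\subseteq\mathrm{co}\{p,w_1,\dots,w_n\}$ and $j>n$. Then $y\in\mathrm{co}\,F_j$, and $w_j-v_j=\eta_j(w_j-p)$, so (5) gives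
$$\|y-v_j\|\ge\|y-w_j\|-\eta_j\|w_j-p\|\ge\kappa-\varepsilon_j-\eta_j(\kappa+\varepsilon_j)\longrightarrow\kappa\quad(j\to\infty).$$
The points $x'_n=\big(\alpha(\infty)+\sum_{i>n}\alpha(i)\big)p+\sum_{i\le n}\alpha(i)v_i$ are of this form, and $\|x'-x'_n\|\le\sum_{i>n}\alpha(i)\|v_i-p\|\to0$. Therefore $\liminf_j\|x'-v_j\|\ge\kappa$, and so $\liminf_j\|x-v_j\|\ge\kappa$. With the upper bound, $\lim_j\|x-v_j\|=\kappa$ for every $x\in W$, and then also $\operatorname{diam}W\ge\kappa$. This proves (8).

Since $\kappa>0$, (8) contradicts (N). So $\kappa=0$, and $\mathrm{Fix}(S)\ne\emptyset$. This proves Theorem 1, and with it the Corollary. $\blacksquare$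

## 9. Convergent sequences, separable sets, and a retraction onto $\mathrm{Fix}(S)$

**Proof of Theorem 2(a), first claim.** The purpose is to turn a sequence that violates (N) into a $\tau$-convergent one. Let $K$ be $\tau$-sequentially compact, and let $(v_j)$, $W$ violate (N), with $\delta=\operatorname{diam}W>0$. Pass to a subsequence $v_{j_k}\to q$ in $\tau$ and let $W'=\overline{\mathrm{co}}^{\,\tau}\{v_{j_k}\}\subseteq W$. Then $\operatorname{diam}W'\le\delta$, and $\lim_k\|x-v_{j_k}\|=\delta$ for all $x\in W'$, so $\operatorname{diam}W'=\delta>0$. Thus $(v_{j_k})$ is a $\tau$-convergent sequence violating (N). If no convergent sequence in $K$ violates (N), then (N) holds and Theorem 1 applies.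

**Proof of Theorem 2(a), second claim.** The purpose is to identify the weak*-closed hull of a convergent sequence with a norm-closed hull. Let $X=Y^*$, $\tau=w^*$ and $v_j\to q$ weak*, with $(v_j)$ in $K$. For every $e\in Y$ the function $i\mapsto e(v_i)$, $\infty\mapsto e(q)$ is continuous on $\mathbb N\cup\{\infty\}$. So the measure argument of Step 3, now with all $e\in Y$, shows that every $x\in\overline{\mathrm{co}}^{\,w^*}\{v_j\}$ has the same values on $Y$ as some $\alpha(\infty)q+\sum_i\alpha(i)v_i$, hence equals it. This gives "$\subseteq$" in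
$$\overline{\mathrm{co}}^{\,w^*}\{v_j\}=\Big\{\alpha(\infty)q+\sum_{i\ge1}\alpha(i)v_i:\ \alpha(\cdot)\ge0,\ \alpha(\infty)+\sum_{i\ge1}\alpha(i)=1\Big\}.$$
The inclusion "$\supseteq$" holds because the left-hand side is convex, contains $q$ and all $v_i$, and is norm closed (being $w^*$-closed). The right-hand side contains $\mathrm{co}(\{v_j\}\cup\{q\})$ and is contained in its norm closure. Since the left-hand side is norm closed and contains $\{v_j\}\cup\{q\}$, it equals $\overline{\mathrm{co}}^{\,\|\cdot\|}(\{v_j\}\cup\{q\})$, a norm-separable set. If all such sets of positive diameter have nondiametral points, then no convergent sequence can violate (N), because a $W$ as in (N) has no nondiametral point. $\square$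

**Proof of Theorem 2(b).** The method is Bruck's: a map that shrinks distances as much as possible, among those fixing $\mathrm{Fix}(S)$ pointwise, must send everything into $\mathrm{Fix}(S)$.

**Step 1: a compact convex set of maps and a minimal element.** Let $\mathcal F=\mathrm{Fix}(S)$, nonempty by Theorem 1, and let $\mathcal N$ be the set of nonexpansive $f:K\to K$ with $f(u)=u$ for all $u\in\mathcal F$. It is convex and contains the identity. It is closed in $(K,\tau)^K$: for fixed $x,y$ the map $f\mapsto f(x)-f(y)$ is continuous into $(X,\tau)$, so $\|f(x)-f(y)\|\le c$ defines a closed set (balls are $\tau$-closed), and so does $f(x)=x$. By Tychonoff's theorem $\mathcal N$ is compact. Preorder $\mathcal N$ by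
$$g\preceq f\iff\|g(x)-g(y)\|\le\|f(x)-f(y)\|\ \text{ for all }x,y\in K .$$
The sets $\{g\in\mathcal N:g\preceq f\}$ are closed, and nonempty since they contain $f$. For $f$ in a chain these sets form a chain by transitivity, so by compactness they have a common element, a lower bound of the chain. By Zorn's lemma there is $f\in\mathcal N$ such that $g\preceq f$ implies $f\preceq g$. Fix this $f$.

**Step 2: $f$ maps $K$ into $\mathcal F$.** Fix $x\in K$ and let $K_x=\{g(f(x)):g\in\mathcal N\}$. It is the image of the compact convex set $\mathcal N$ under the continuous affine map $g\mapsto g(f(x))$, so it is nonempty, $\tau$-compact and convex. It is invariant, because for $t\in S$ and $g\in\mathcal N$ the map $t\circ g$ is nonexpansive and $t(g(u))=t(u)=u$ for $u\in\mathcal F$, so $t\circ g\in\mathcal N$. As a $\tau$-compact convex subset of $K$, it inherits (N). Theorem 1, applied to the action of $S$ on $K_x$, gives $g\in\mathcal N$ with $z:=g(f(x))\in\mathcal F$.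

Now $g\circ f\in\mathcal N$, and $g\circ f\preceq f$ because $g$ is nonexpansive. By the choice of $f$, also $f\preceq g\circ f$. Since $f(z)=z$ and $g(z)=z$,
$$\|f(x)-z\|=\|f(x)-f(z)\|\le\|g(f(x))-g(f(z))\|=\|z-z\|=0 .$$
So $f(x)=z\in\mathcal F$. As $x\in K$ was arbitrary and $f$ is the identity on $\mathcal F$, the map $f$ is a nonexpansive retraction of $K$ onto $\mathrm{Fix}(S)$. $\blacksquare$
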